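# Quasifactorially closed inclusions of complete local rings that raise the dimension

Throughout, $k$ is an algebraically closed field of characteristic $0$, and power series rings are formal, in finitely many variables.

## 1. Two rings built from an exponential

Start inside $k[[x]]$ with the two elements $x$ and $e^x-1$. They are algebraically independent over $k$, and this can be seen by hand. Suppose $\sum_{j=0}^n p_j(x)e^{jx}=0$ with $p_j\in k[x]$ not all zero. The operator $\frac{d}{dx}-i$ sends $p\,e^{jx}$ to $(p'+(j-i)p)e^{jx}$: it lowers the degree of $p$ if $j=i$ and keeps the degree if $j\ne i$. Pick $j_0$ with $p_{j_0}\neq 0$, and for each $i\ne j_0$ with $p_i\ne0$ apply $\frac{d}{dx}-i$ exactly $1+\deg p_i$ times. All terms except the $j_0$-th die, and what is left is $q(x)e^{j_0x}=0$ with $\deg q=\deg p_{j_0}$, so $q\ne 0$. This is absurd, since $e^{j_0x}$ is a unit.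

So $k[x,e^x-1]$ is a polynomial ring in two variables. Let $A_0=k[x,e^x-1]_{(x,e^x-1)}$, a regular local ring of dimension $2$. A polynomial in $x$ and $e^x-1$ that lies outside the ideal $(x,e^x-1)$ has nonzero constant term, so it is invertible in $k[[x]]$. Therefore $A_0\subseteq k[[x]]$, and a ring of dimension $2$ sits inside a ring of dimension $1$. Nothing is hidden from $A_0$ as far as divisibility is concerned: every nonzero element of $k[[x]]$ is a unit times $x^n$, and $x^n\in A_0$. Up to units of the big ring, $A_0$ contains everything.

Completing $A_0$ destroys the example. The map $k[[X,W]]\to k[[x]]$, $X\mapsto x$, $W\mapsto e^x-1$, has kernel generated by $W-(e^X-1)$, and its image is just $k[[x]]$.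

Complete rings can raise the dimension too, if we use one more variable. Consider
$$k[[X,W_1,W_2]]\to B_1=k[[x,t]],\qquad X\mapsto x,\quad W_1\mapsto t\,x,\quad W_2\mapsto e^t x .$$
Write $F=\sum_d F_d$ with $F_d$ homogeneous of degree $d$. The part of the image of $F$ that has degree $d$ in $x$ is $F_d(x,tx,e^tx)=x^dF_d(1,t,e^t)$. If $F_d\neq0$, then $F_d(1,Y,Z)$ is a nonzero polynomial, and $t,e^t$ are algebraically independent, so this part is nonzero. The map is injective, and its image $A_1$ is a complete regular local ring of dimension $3$ inside the two-dimensional ring $B_1$.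

This time divisors get lost. The element $tx$ lies in $A_1$, so $t$ divides a nonzero element of $A_1$. But no unit multiple $tu$ lies in $A_1$: setting $x=0$ sends every element of $A_1$ to a constant in $k$, while it sends $tu$ to $t\,u(0,t)$, which is nonzero and has no constant term.

The first inclusion keeps all divisors but is not complete; the second is complete but loses a divisor. Can an inclusion of complete rings keep all divisors and still raise the dimension?

## 2. Quasifactorially closed inclusions and the two theorems

**Definition 2.1.** Let $A\subseteq B$ be integral domains. $A$ is *factorially closed* (fc) in $B$ if for any two nonzero $b_1,b_2\in B$, $b_1b_2\in A$ implies $b_1,b_2\in A$. $A$ is *quasifactorially closed* (qfc) in $B$ if for any nonzero $b\in B$, whenever there is a nonzero $b'\in B$ with $bb'\in A$, there is a unit $u\in B$ with $bu\in A$.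

Three examples. The ring $k[[x]]$ is qfc in $k[[x,y]]$: a nonzero element of $k[[x]]$ is a unit times $x^n$, and $x$ is prime in $k[[x,y]]$, so each of its divisors is a unit times some $x^m$. It is not fc, because $(1+y)(1+y)^{-1}=1\in k[[x]]$ while $1+y\notin k[[x]]$. Finally, $k[[xy]]$ is not qfc in $k[[x,y]]$: $x\cdot y$ lies in it, but $xu$ has order $1$ for every unit $u$, and every nonzero element of $k[[xy]]$ has even order. In the language of Section 1, $A_0\subseteq k[[x]]$ is qfc, and $A_1\subseteq B_1$ is not.

In these notes, a *complete local domain over $k$* is a complete Noetherian local domain that is a $k$-algebra with residue field $k$. An inclusion $A\subseteq B$ of such rings is understood to be a $k$-algebra homomorphism, and it is *local* if $\mathfrak m_B\cap A=\mathfrak m_A$. The problem, from "Factorially Closed Subrings of Commutative Rings", reads: *let $A\subseteq B$ be a qfc (local) inclusion of normal complete local domains over $k$; is $\dim A\le\dim B$?* The answer is no.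

**Theorem 1.** Let $r\ge3$, $M\ge3$. There are explicit $T_{ij}\in S:=k[[z,t]]$ $(1\le i\le r,\ 1\le j\le M)$ such that, with $B=k[[x_1,\dots,x_r,z,t]]$, the $k$-homomorphism
$$\varphi:k[[x_1,\dots,x_r,w_1,\dots,w_M]]\to B,\qquad x_i\mapsto x_i,\quad w_j\mapsto\sum_iT_{ij}x_i \tag{1}$$
is injective and its image $A$ is qfc in $B$. Here $A$ and $B$ are complete regular local rings with residue field $k$, the inclusion is local, and $\dim A=r+M>\dim B=r+2$. Hence for all integers $5\le n<m$ there is a qfc inclusion with $\dim B=n$, $\dim A=m$.

Regular local rings are normal, so this answers the question; with $r=M=3$ we get $\dim A=6>5=\dim B$. In low dimension the inequality does hold.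

**Theorem 2.** Let $A\subseteq B$ be a qfc local inclusion of complete local domains over $k$ (normality is not needed).

1. $A=B\cap\operatorname{Frac}A$, and irreducible elements of $A$ stay irreducible in $B$.
2. For all $x,y\in\mathfrak m_A$: $\ \dim A/(A\cap\sqrt{(x,y)B})\ge\dim A-2$.
3. If $\dim B\le3$, then $\dim A\le\dim B$.
4. If $\dim B/\mathfrak m_AB\le1$, then $\dim A\le\dim B$.

So a counterexample has $\dim B\ge4$, and counterexamples exist for every $\dim B\ge5$. The case $\dim B=4$ is not settled here. Part 1 is proved in Section 3, parts 2–4 in Section 8. Theorem 1 does not depend on Theorem 2, but part 1 explains why its proof is all about irreducible elements.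

## 3. Dimension one, and irreducible elements under a qfc inclusion

We shall use a standard finiteness criterion: *if $A$ is a complete Noetherian local ring and $N$ is an $A$-module with $\bigcap_n\mathfrak m_A^nN=0$ and $N/\mathfrak m_AN$ finitely generated, then $N$ is finitely generated over $A$.* If $A\to C$ is a local homomorphism to a Noetherian local ring, the separatedness condition holds for every finitely generated $C$-module, by Krull's intersection theorem.

When $\dim B\le1$, completeness of $A$ alone gives the inequality.

**Lemma 3.1.** Let $A'\subseteq C$ be a local inclusion of complete local domains over $k$ with $\dim C\le1$. Then $\dim A'\le1$, and $A'=k$ if $\dim C=0$.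

*Proof.* If $\dim C=0$, then $C$ is a field equal to its residue field $k$, so $A'=k$. Let $\dim C=1$. If $\mathfrak m_{A'}=0$, then $A'=k$. Otherwise choose $0\ne a\in\mathfrak m_{A'}$. Then $a$ is a nonzero nonunit of $C$, so $C/aC$ has finite length, that is, finite dimension over $k$. Since $A'$ is complete there is a map $k[[\tau]]\to A'\subseteq C$, $\tau\mapsto a$. By the finiteness criterion $C$ is a finite $k[[\tau]]$-module. Its submodule $A'$ is then finite over $k[[\tau]]$ as well, so $\dim A'\le1$. $\square$

In dimension two completeness no longer suffices, as $A_1\subset B_1$ shows; qfc has to enter. In the complete setting, what it says about irreducible elements is the following.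

**Proposition 3.2 (Theorem 2, part 1).** Let $A\subseteq B$ be a qfc local inclusion of complete local domains over $k$. Then $A=B\cap\operatorname{Frac}A$, and irreducible elements of $A$ stay irreducible in $B$.

*Proof.* **Step 1: $B\cap\operatorname{Frac}A=A$.** The purpose is to control the unit that qfc produces; we expand it as a series. Let $0\ne b\in B\cap\operatorname{Frac}A$, say $sb=p$ with $s,p\in A\setminus\{0\}$. By qfc there is a unit $u\in B$ with $bu=a_1\in A$. Let $c_0\in k$ be the residue of $u^{-1}$ and $b_1=u^{-1}-c_0\in\mathfrak m_B$. Then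
$$b=u^{-1}a_1=c_0a_1+a_1b_1,\qquad b_1=(b-c_0a_1)/a_1\in\mathfrak m_B\cap\operatorname{Frac}A .$$
If $b_1=0$ we are done. Otherwise repeat with $b_1$: we get $b_1=c_1a_2+a_2b_2$, where $a_2\in A$ is a unit multiple of $b_1$ in $B$, so $a_2\in A\cap\mathfrak m_B=\mathfrak m_A$, and $b_2\in\mathfrak m_B\cap\operatorname{Frac}A$. Continuing (and stopping if some $b_n=0$),
$$b=c_0a_1+c_1a_1a_2+\dots+c_{n-1}a_1\cdots a_n+a_1\cdots a_nb_n,\qquad a_2,a_3,\dots\in\mathfrak m_A .$$
Since $a_1\cdots a_n\in\mathfrak m_A^{n-1}$, the series converges in the complete ring $A$. The inclusion is continuous because $\mathfrak m_A^n\subseteq\mathfrak m_B^n$, and the remainder tends to $0$ in $B$. So $b$ equals the sum of the series, and $b\in A$.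

**Step 2: irreducible elements.** We turn a factorization in $B$ into one in $A$. Let $a\in A$ be irreducible and suppose $a=b_1b_2$ with nonunits $b_1,b_2\in B$. By qfc there are units $u_i\in B$ with $a_i:=u_ib_i\in A$, and $a_i\in A\cap\mathfrak m_B=\mathfrak m_A$. The unit $u:=u_1u_2=a_1a_2/a$ and its inverse lie in $B\cap\operatorname{Frac}A=A$. So $a=(u^{-1}a_1)a_2$ is a product of two nonunits of $A$, a contradiction. Since $a$ is a nonzero element of $\mathfrak m_A\subseteq\mathfrak m_B$, it is irreducible in $B$. $\square$

Conversely, if the big ring is factorial, preserving irreducibility is enough.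

**Lemma 3.3.** Let $A\subseteq B$ be domains, $A$ Noetherian, $B$ a UFD, and suppose every irreducible element of $A$ is irreducible in $B$. Then $A$ is qfc in $B$.

*Proof.* Let $b,b'\in B\setminus\{0\}$ with $a=bb'\in A$. If $a$ is a unit of $A$, then $b$ is a unit of $B$ and $b\cdot b^{-1}=1\in A$. Otherwise $a=F_1\cdots F_l$ with $F_i$ irreducible in $A$. Each $F_i$ is irreducible in the UFD $B$, hence prime in $B$. Since $b$ divides $F_1\cdots F_l$, there are a unit $u\in B$ and a set $J\subseteq\{1,\dots,l\}$ with $b=u^{-1}\prod_{i\in J}F_i$, so $bu\in A$. $\square$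

So we look for a map between power series rings that raises the dimension and sends irreducible series to irreducible series.

## 4. Linear substitutions $w_j=\sum_iT_{ij}x_i$ and two kinds of factors

The ring $A_1$ suggests a family to try. Take a power series ring $S$ over $k$, put $B=S[[x_1,\dots,x_r]]$, and send $w_j$ to $\sum_iT_{ij}x_i$ with $T_{ij}\in S$. Write $Tx=(\sum_iT_{ij}x_i)_j$, so $\varphi(F)=F(x,Tx)$. Grade $B$ by $x$-degree: if $F=\sum F_d$ with $F_d$ homogeneous of degree $d$ in $(x,w)$, the part of $\varphi(F)$ of $x$-degree $d$ is $F_d(x,Tx)$. The number $M$ of the $w_j$ can be as large as we like. What can go wrong?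

**One parameter is not enough.** The first attempt is $S=k[[t]]$, as for $A_1$. It stops at the prime $t$. Suppose $\varphi$ is injective and $M\ge1$. The element
$$\varphi\Big(w_1-\sum_iT_{i1}(0)x_i\Big)=\sum_i\big(T_{i1}-T_{i1}(0)\big)x_i$$
is nonzero and divisible by $t$. Setting $x=0$ sends all of $A$ into $k$, and it sends $tu$, for a unit $u$, to a nonzero element of $tS$. So $tu\notin A$ and $A$ is not qfc. The reason is that $S/(t)=k$ is too small: every $T_{ij}$ becomes a constant there. With $S=k[[z,t]]$ the quotients $S/\mathfrak p$ by height one primes are one-dimensional, and they have room for many algebraically independent elements.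

**Full independence modulo $\mathfrak p$ is impossible.** If $T\in S$ is not in $k$, then $T-T(0)$ is a nonzero nonunit and lies in some height one prime $\mathfrak p$, and $T$ becomes constant in $S/\mathfrak p$. So among $N$ elements of $S$ we can never keep transcendence degree $N$ modulo all $\mathfrak p$; the best to hope for is $N-1$.

**Few variables $x_i$ are not enough.** For $r=1$ take $F=w^2-x^3$. It is irreducible in $k[[x,w]]$: otherwise, by Weierstrass preparation, $F=(w-a)(w-b)$ with $a,b\in k[[x]]$, so $b=-a$ and $a^2=x^3$, which is impossible by the parity of the order. But $\varphi(F)=x^2(T^2-x)$ is reducible. For $r=2$ take $F=w^2+x_1x_2$. It is irreducible in $k[[x_1,x_2,w]]$, since the lowest forms of two nonunit factors would be linear forms with product $F$, and $F$ is a quadratic form of rank $3$. But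
$$\varphi(F)=T_1^2x_1^2+(1+2T_1T_2)x_1x_2+T_2^2x_2^2$$
is a binary quadratic form with discriminant $1+4T_1T_2$. If $T_1$ and $T_2$ have constant term $1$, then $T_1$ is a unit, the discriminant has constant term $5\neq0$ and a square root in $S$, and $\varphi(F)$ splits into two linear forms over $S$. For $r=3$ the same $F$ survives over a field $K\supseteq S$ as soon as $T_3\ne0$: then $x_1,x_2,w=\sum T_ix_i$ are coordinates on $K^3$, and $w^2+x_1x_2$ still has rank $3$.

These trials show two kinds of possible factors of $\varphi(F)$: factors such as $t$, which do not vanish at $x=0$, and factors that vanish at $x=0$ and are thus visible over a field containing $S$. Each kind is excluded by one condition.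

**Proposition 4.1.** Let $S=k[[z,t]]$, let $T_{ij}\in S$ $(i\le r,\ j\le M)$, and let $K$ be an algebraic closure of $\operatorname{Frac}S$. Suppose:

- (V) for every height one prime $\mathfrak p\subset S$ and every $0\neq\Phi\in k[x,w]$, we have $\Phi(x,Tx)\notin\mathfrak pS[x]$;
- (H) for every irreducible $F\in k[[x,w]]$, the series $F(x,Tx)$ is irreducible in $K[[x]]$.

Then $\varphi$ in (1) is injective, its image $A$ is a complete regular local ring of dimension $r+M$ with residue field $k$, the inclusion $A\subseteq B$ is local, and $A$ is qfc in $B$.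

*Proof.* **Step 1: injectivity.** If $F\ne0$, some $F_d\neq0$, and by (V) the $x$-degree $d$ part $F_d(x,Tx)$ of $\varphi(F)$ is nonzero. So $A\cong k[[x,w]]$, which is complete, regular and of dimension $r+M$. Since $\varphi$ is a local homomorphism and both residue fields are $k$, we have $\mathfrak m_B\cap A=\mathfrak m_A$.

**Step 2: irreducible elements stay irreducible.** This is the hypothesis of Lemma 3.3. Let $F\in k[[x,w]]$ be irreducible. Then $\varphi(F)$ is a nonzero nonunit. Suppose $\varphi(F)=fh$ with nonunits $f,h\in B$. Let $f_0,h_0\in S$ be their parts of $x$-degree $0$; as $f,h$ are nonunits, $f_0,h_0\in\mathfrak m_S$. Let $F_d$ be the lowest nonzero form of $F$.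

Case 1: $f_0\ne0$ (or, symmetrically, $h_0\neq0$). Then $f_0$ is the lowest part of $f$. Let $h_*$ be the lowest nonzero $x$-degree part of $h$. Comparing lowest parts, $F_d(x,Tx)=f_0h_*$. The nonzero nonunit $f_0$ has a prime factor in $S$, generating a height one prime $\mathfrak p$, and $F_d(x,Tx)\in\mathfrak pS[x]$. This contradicts (V).

Case 2: $f_0=h_0=0$. Then $f$ and $h$ have zero constant term in $K[[x]]\supseteq B$, so they are nonunits there, and $F(x,Tx)=fh$ is reducible in $K[[x]]$. This contradicts (H).

**Step 3: qfc.** $A$ is Noetherian and $B$, a power series ring over $k$, is a UFD. Lemma 3.3 applies. $\square$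

It remains to choose the $T_{ij}$ and to prove (V) and (H). For (V) we need elements of $S$ that lose at most one degree of independence along every curve germ (Section 5). For (H) we need only that the $T_{ij}$ are algebraically independent over $k$ and that $r\ge3$ (Sections 6 and 7).

## 5. Exponentials that stay independent along every curve germ

We try $T$'s of the form $\exp(\lambda_sz+\mu_st)$. The choice $\mu_s=\lambda_s$ fails even if the $\lambda_s$ are linearly independent over $\mathbb Q$: modulo $(z+t)$ all of them become $1$. Along a line germ $(z,t)=c\cdot(\alpha,\beta)$ the exponents become $c(\lambda_s\alpha+\mu_s\beta)$, so we want at most one $\mathbb Q$-linear relation among the numbers $\lambda_s\alpha+\mu_s\beta$, *for every* direction $(\alpha,\beta)\ne(0,0)$. Two exponentials are easy: take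
$$g_0=e^{z+t},\qquad g_1=e^{\sqrt2z-\sqrt2t}.$$
On $z+t=0$ the first becomes $1$ and the second $e^{2\sqrt2z}$; on $z=t$ the second becomes $1$ and the first $e^{2z}$. In each case one transcendental element survives. The second coefficient of each exponent is the conjugate of the first, and this twist works for any number of exponentials.

To pass from $\mathbb Q$-linear independence of exponents to algebraic independence of exponentials we need a case of Ax's theorem. Section 1 did the case $\rho=1$, $y_1=\tau$ by hand.

We recall the tools. For a finitely generated field extension $L/k$ in characteristic $0$, the $L$-space $\Omega_{L/k}$ of Kähler differentials has dimension $\operatorname{trdeg}_kL$; every $k$-derivation $\delta$ from $L$ to an $L$-vector space factors as an $L$-linear map composed with $d:L\to\Omega_{L/k}$. Exterior differentiation $d:\Omega_{L/k}\to\Lambda^2\Omega_{L/k}$ satisfies $d(a\,db)=da\wedge db$, and $d(a\omega)=da\wedge\omega+a\,d\omega$.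

**Lemma 5.1.** If $y_1,\dots,y_\rho\in\tau k[[\tau]]$ are $\mathbb Q$-linearly independent, $\rho\ge1$, then $\operatorname{trdeg}_kk(y_1,\dots,y_\rho,e^{y_1},\dots,e^{y_\rho})\ge\rho+1$.

*Proof.* Let $\mathcal F=k((\tau))$, $'=d/d\tau$, $z_i=e^{y_i}$, $L=k(y_1,\dots,y_\rho,z_1,\dots,z_\rho)\subseteq\mathcal F$ and $n=\operatorname{trdeg}_kL$. Suppose $n\le\rho$.

**Step 1: linear dependence of the forms $\omega_i=dz_i/z_i-dy_i$.** We find too many vectors in a small space. Write $\Omega=\Omega_{L/k}$, of $L$-dimension $n$. The derivation $a\mapsto a'$ from $L$ to $\mathcal F$ gives an $L$-linear $\varepsilon:\Omega\to\mathcal F$ with $\varepsilon(da)=a'$. Its $\mathcal F$-linear extension $\mathcal F\otimes_L\Omega\to\mathcal F$ is nonzero, because $y_1\neq0$ has no constant term and so $y_1'\ne0$. Its kernel has $\mathcal F$-dimension $n-1<\rho$. All $\omega_i$ lie in this kernel, since $z_i'=y_i'z_i$. So $\omega_1,\dots,\omega_\rho$ are linearly dependent over $\mathcal F$. Linear independence over $L$ is preserved under extension of scalars, so they are dependent over $L$.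

**Step 2: the coefficients can be taken in $k$.** Take a nontrivial relation over $L$ with the fewest nonzero coefficients. After renumbering and scaling it reads $\sum_{i=1}^lc_i\omega_i=0$ with $c_1=1$, and by minimality $\omega_2,\dots,\omega_l$ are linearly independent over $L$. We have $d\omega_i=-z_i^{-2}dz_i\wedge dz_i-0=0$, so differentiating the relation gives $\sum_{i=2}^ldc_i\wedge\omega_i=0$. Extend $\omega_2,\dots,\omega_l$ to a basis of $\Omega$. For an added basis vector $\eta$, the coefficient of $\eta\wedge\omega_i$ in this sum is the $\eta$-coefficient of $dc_i$; so it is $0$. Hence $dc_i\in\sum_{j=2}^lL\omega_j$, and $c_i'=\varepsilon(dc_i)=0$ because $\varepsilon(\omega_j)=0$. A Laurent series with zero derivative is constant in characteristic $0$, so $c_i\in k$. Put $c_i=0$ for $i>l$ and $g=\sum_ic_iy_i\in L$. The relation becomes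
$$\sum_ic_i\,\frac{dz_i}{z_i}=dg .$$

**Step 3: a residue contradicts this.** We first make the left side have coefficients independent over $\mathbb Q$. Choose a $\mathbb Q$-basis $e_1,\dots,e_h$ of $\sum\mathbb Qc_i\subseteq k$, scaled so that $c_i=\sum_jn_{ij}e_j$ with $n_{ij}\in\mathbb Z$. With $Z_j=\prod_iz_i^{n_{ij}}=\exp(\sum_in_{ij}y_i)$ we have $dZ_j/Z_j=\sum_in_{ij}dz_i/z_i$, so
$$\sum_je_j\,\frac{dZ_j}{Z_j}=dg\quad\text{in }\Omega_{L/k}. \tag{2}$$
As $c_1=1$, some $n_{1j_0}\ne0$. By $\mathbb Q$-linear independence, $Y=\sum_in_{ij_0}y_i$ is a nonzero element of $\tau k[[\tau]]$. So $Z:=Z_{j_0}=e^Y\notin k$, and $Z$ is transcendental over the algebraically closed field $k$. Extend $Z$ to a transcendence basis $Z,u_2,\dots,u_n$ of $L/k$, and let $\kappa$ be an algebraic closure of $k(u)=k(u_2,\dots,u_n)$. By Puiseux's theorem $\bigcup_e\kappa((Z^{1/e}))$ is algebraically closed. Since $L$ is finite over $k(u)(Z)$, it embeds over $k(u)(Z)$ into some $\kappa((\pi))$ with $\pi^e=Z$. The map $a\mapsto\partial a$, $\partial=d/d\pi$, is a $k$-derivation from $L$ to $\kappa((\pi))$, so (2) gives $\sum_je_j\,\partial Z_j/Z_j=\partial g$.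 The coefficient of $\pi^{-1}$ in $\partial Z_j/Z_j$ is $\operatorname{ord}_\pi(Z_j)$, and in the derivative $\partial g$ it is $0$. So $\sum_je_j\operatorname{ord}_\pi(Z_j)=0$ with integer orders, and all $\operatorname{ord}_\pi(Z_j)=0$ because the $e_j$ are $\mathbb Q$-linearly independent. But $\operatorname{ord}_\pi(Z_{j_0})=e\ne0$, a contradiction. $\square$

Now the exponents. Let $N\ge2$ and let $q\ge N$ be a prime. Let $\theta\in k$ with $\theta^q=2$, and let $\zeta\in k$ be a primitive $q$-th root of $1$. The field $E=\mathbb Q(\theta)$ has degree $q$ over $\mathbb Q$, because $X^q-2$ is irreducible by Eisenstein. Let $\sigma:E\to k$ be the embedding $\theta\mapsto\zeta\theta$. The set $\{e\in E:\sigma(e)=e\}$ is a subfield of $E$ not containing $\theta$. Since $q$ is prime, the only subfields of $E$ are $\mathbb Q$ and $E$, so this set is $\mathbb Q$. Put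
$$g_s=\exp\big(\theta^sz+\sigma(\theta)^st\big)\in S=k[[z,t]],\qquad s=0,\dots,N-1 .\tag{3}$$
For $q=N=2$, $\zeta=-1$, this is the pair above.

**Lemma 5.2.** For every height one prime $\mathfrak p$ of $S$, the images $\bar g_s\in S/\mathfrak p$ satisfy $\operatorname{trdeg}_kk(\bar g_0,\dots,\bar g_{N-1})\ge N-1$. Moreover $g_0,\dots,g_{N-1}$ are algebraically independent over $k$.

*Proof.* **Step 1: parametrize the curve germ.** We want to compute in $k[[\tau]]$ in order to use Lemma 5.1. $S/\mathfrak p$ is a complete local domain of dimension $1$. Its integral closure is finite over it, hence complete and (being a domain) local. So it is a complete DVR containing $k$, with residue field finite over $k$, hence equal to $k$; that is, it is $k[[\tau]]$. We get a local $k$-homomorphism $\pi:S\to k[[\tau]]$ with kernel $\mathfrak p$. It is continuous, so it commutes with $\exp$. Put $a=\pi(z)$ and $b=\pi(t)$, both in $\tau k[[\tau]]$. They are not both $0$, since $\mathfrak p\ne\mathfrak m_S$. With $y_s=\theta^sa+\sigma(\theta)^sb$ we have $\pi(g_s)=e^{y_s}$.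

**Step 2: count $\mathbb Q$-linear relations among the $y_s$.** Let $\rho=\dim_{\mathbb Q}\sum\mathbb Qy_s$. For $c_s\in\mathbb Q$ put $e=\sum c_s\theta^s\in E$; then $\sum c_sy_s=ea+\sigma(e)b$. Since $N\le q$, we have $e=0$ only if all $c_s=0$. So relations correspond to those $e$ in the span of the $\theta^s$ $(s<N)$ with $ea+\sigma(e)b=0$.

(i) Suppose $a,b$ are linearly independent over $k$. Then $e=0$ is the only possibility, so $\rho=N$. By Lemma 5.1, $\operatorname{trdeg}_kk(y,e^y)\ge N+1$. As all $y_s$ lie in $k(a,b)$, $\operatorname{trdeg}_kk(y)\le2$. Hence $\operatorname{trdeg}_kk(e^y)\ge N-1$.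

(ii) Otherwise $(a,b)=c(\alpha,\beta)$ with $0\ne c\in\tau k[[\tau]]$ and $(0,0)\ne(\alpha,\beta)\in k^2$. Relations are the $e$ with $e\alpha+\sigma(e)\beta=0$. If $\beta=0$, then $\alpha\ne0$ and $e=0$. If $\beta\neq0$ and $e,e'\ne0$ are two solutions, then $\sigma(e)/e=-\alpha/\beta=\sigma(e')/e'$, so $e/e'$ is fixed by $\sigma$ and lies in $\mathbb Q$. In both cases the relations form a $\mathbb Q$-space of dimension at most $1$, so $\rho\ge N-1\ge1$. Apply Lemma 5.1 to a $\mathbb Q$-basis of $\sum\mathbb Qy_s$ chosen among the $y_s$: $\operatorname{trdeg}_kk(y,e^y)\ge\rho+1$. All $y_s$ lie in $kc$, so $\operatorname{trdeg}_kk(y)\le1$, and $\operatorname{trdeg}_kk(e^y)\ge\rho\ge N-1$.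

**Step 3: independence in $S$.** We deduce it from the first part. Suppose $\operatorname{trdeg}_kk(g_0,\dots,g_{N-1})\le N-1$. Choose a height one prime $\mathfrak p$ containing $g_0-1\in\mathfrak m_S\setminus\{0\}$. The surjection $k[g_0,\dots,g_{N-1}]\to k[\bar g_0,\dots,\bar g_{N-1}]$ of finitely generated domains has the nonzero element $g_0-1$ in its kernel, so the transcendence degree drops: $\operatorname{trdeg}_kk(\bar g)\le N-2$. This contradicts the first part. $\square$

From now on $N=rM$, and $(T_{ij})$ is the family $g_0,\dots,g_{N-1}$ in some order.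

**Lemma 5.3.** If $r\ge2$, condition (V) of Proposition 4.1 holds: for every height one prime $\mathfrak p\subset S$ and $0\ne\Phi\in k[x,w]$, we have $\Phi(x,Tx)\notin\mathfrak pS[x]$.

*Proof.* The point is that a loss of one degree of independence can spoil only one direction $\xi\in k^r$. For $\xi\in k^r$ put $w_j(\xi)=\sum_i\xi_i\bar T_{ij}\in S/\mathfrak p$, and call $\xi$ *bad* if $w_1(\xi),\dots,w_M(\xi)$ are algebraically dependent over $k$. Suppose $\xi,\xi'$ are linearly independent and both bad, and extend them to a basis of $k^r$. The $rM$ elements $w_j(\cdot)$ at the basis vectors generate the field $k(\bar T)$, because the change of basis is invertible over $k$. So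
$$\operatorname{trdeg}_kk(\bar T)\le2(M-1)+(r-2)M=rM-2,$$
contradicting Lemma 5.2, which gives at least $rM-1$. So all bad $\xi$ lie in one line through the origin, and as $r\ge2$ the good $\xi$ are Zariski dense in $k^r$. Suppose $\Phi(x,Tx)\in\mathfrak pS[x]$. Substituting $x=\xi$ gives $\Phi(\xi,w_1(\xi),\dots,w_M(\xi))=0$ in $S/\mathfrak p$. For good $\xi$ the $w_j(\xi)$ are algebraically independent over $k$, so $\Phi(\xi,\cdot)=0$ in $k[w]$. Thus the coefficients of $\Phi$ as a polynomial in $w$ are polynomials in $x$ vanishing on a dense set, so $\Phi=0$, a contradiction. $\square$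

## 6. Derivations of the coefficient field

For (H) we compare factorizations over $k$ and over $K$. The tool that tells $k$ from $K$ is differentiation of the coefficients. Let $K\supseteq k$ be a field. A derivation $D\in\operatorname{Der}_k(K)$ acts coefficientwise on $K[[X]]$. For instance, if $K=k(T)$ and $D=d/dT$, then $D(TX^2+X^3)=X^2$. This is a derivation that kills $k[[X]]$ and preserves every power of $(X)$. So it is continuous, and identities such as the chain rule for substitutions, which hold for polynomials, hold for power series.

In characteristic $0$ every $k$-derivation of a subfield of $K$ containing $k$, with values in $K$, extends to $K$: prescribe arbitrary values on a transcendence basis, then extend uniquely along the remaining algebraic extension, which is separable. Two consequences: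

- if $T_1,\dots,T_r\in K$ are algebraically independent over $k$, there are $D_i\in\operatorname{Der}_k(K)$ with $D_iT_j=\delta_{ij}$;
- the elements of $K$ killed by all of $\operatorname{Der}_k(K)$ are exactly those of $k$, since an element outside the algebraically closed field $k$ is transcendental over $k$, and some $D$ sends it to $1$.

We also recall Weierstrass theory. A series $F\in K[[X_1,\dots,X_m]]$ is regular in $X_m$ if $F(0,\dots,0,X_m)\ne0$; then $F$ is a unit times a unique Weierstrass polynomial in $X_m$, that is, a monic polynomial over $K[[X']]$, $X'=(X_1,\dots,X_{m-1})$, with lower coefficients in $(X')$. Division by a Weierstrass polynomial $P$ of degree $p$ is unique: every $g$ is $QP+R$ with unique $Q\in K[[X]]$ and $R\in K[[X']][X_m]$ of degree less than $p$. As $k$ is infinite, finitely many nonzero series over $k$ become regular in $X_m$ after a linear change of variables over $k$.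

**Lemma 6.1.** Let $K\supseteq k$ be a field. An irreducible $F\in k[[X_1,\dots,X_m]]$ stays irreducible in $K[[X]]$, and non-associate irreducibles stay non-associate.

*Proof.* **Step 1: an irreducible factor over $K$ has coefficients in $k$.** After a linear change we may replace $F$ by its Weierstrass polynomial $W\in k[[X']][X_m]$. Let $f$ be an irreducible factor of $W$ in $K[[X]]$. As a factor of $W$ it is regular in $X_m$, so it is associate to a Weierstrass polynomial $P\in K[[X']][X_m]$ of degree $p\ge1$. Write $W=P^aH$ with $a\ge1$, $P\nmid H$. For $D\in\operatorname{Der}_k(K)$,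
$$0=DW=aP^{a-1}(DP)H+P^a\,DH,$$
so $P\mid(DP)H$. As $P$ is prime and $P\nmid H$, we get $P\mid DP$. As $P$ is monic, $DP$ has $X_m$-degree less than $p$. So $DP$ is its own remainder on division by $P$, but the remainder is also $0$; by uniqueness $DP=0$. This holds for every $D$, so $P\in k[[X']][X_m]$.

**Step 2: conclusion.** Divide $W$ by $P$ over $k$. By uniqueness of division over $K$, where $P\mid W$, the remainder is $0$, so $P\mid W$ in $k[[X]]$. As $W$ is irreducible in $k[[X]]$ and $P$ is a nonunit, $W$ is associate to $P$, and $P$ is irreducible in $K[[X]]$.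

**Step 3: associates.** Make two irreducibles of $k[[X]]$ both regular in $X_m$. If they are associate over $K$, their Weierstrass polynomials coincide by uniqueness. These lie over $k$, so the two series are associate over $k$. $\square$

**Lemma 6.2.** Let $C$ be a Noetherian $\mathbb Q$-algebra, $D$ a derivation of $C$, $I$ an ideal with $D(I)\subseteq I$, and $\mathfrak Q$ a minimal prime over $I$. Then $D(\mathfrak Q)\subseteq\mathfrak Q$.

*Proof.* By the quotient rule $D$ extends to $C_{\mathfrak Q}$ and preserves $IC_{\mathfrak Q}$, so it induces a derivation of $\bar C=C_{\mathfrak Q}/IC_{\mathfrak Q}$. As $\mathfrak Q$ is minimal over $I$, the nilradical of $\bar C$ is $\mathfrak QC_{\mathfrak Q}/IC_{\mathfrak Q}$. If $a^n=0$ in $\bar C$, expand $D^n(a^n)$ by the Leibniz rule: every term except $n!(Da)^n$ contains an undifferentiated factor $a$. So $0\in n!(Da)^n+(a)$, hence $(Da)^n\in(a)$. As $a$ is nilpotent, so is $Da$. Thus $D$ preserves the nilradical, and $D(\mathfrak Q)\subseteq\mathfrak QC_{\mathfrak Q}\cap C=\mathfrak Q$. $\square$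

## 7. Restricting an irreducible series to a generic hyperplane

We treat one variable $w$ at a time. Substituting $w=\sum T_ix_i$ means restricting $F$ to a hyperplane through the origin, with generic coefficients.

**Proposition 7.1.** Let $K\supseteq k$ be a field and $T_1,\dots,T_r\in K$ algebraically independent over $k$, with $r\ge3$. Let $x=(x_1,\dots,x_r)$, let $v=(v_1,\dots,v_c)$ with $c\ge0$, let $w$ be one variable, and let $F\in k[[x,v,w]]$ be irreducible. Then $G:=F(x,v,\sum T_ix_i)$ is irreducible in $R:=K[[x,v]]$.

The idea is to start from a factorization $G=fh$ on the hyperplane and extend it to a factorization of $F$ on all of space, one power of the equation of the hyperplane at a time. The obstruction to the first extension is the class of $(F_w)(x,v,\sum T_ix_i)$ in $R/(f,h)$, where $F_w=\partial F/\partial w$. Why should it vanish? Differentiate $G$ with respect to $T_i$: since $F$ has coefficients in $k$,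
$$x_i\,(F_w)(x,v,\textstyle\sum T_jx_j)=D_iG=(D_if)h+f(D_ih)\in(f,h).$$
So the obstruction is killed by $x_1,\dots,x_r$. The ideal $(f,h)$ is unmixed of height $2$, and $(x_1,\dots,x_r)$ has height $r\ge3$, so the obstruction is $0$. This is where $r\ge3$ enters, and we saw that $r=2$ fails.

*Proof.* For $\Phi\in k[[x,v,w]]$ write $\Phi^\circ=\Phi(x,v,\sum T_ix_i)\in R$; so $G=F^\circ$. Choose $D_i\in\operatorname{Der}_k(K)$ with $D_iT_j=\delta_{ij}$. Put $y=w-\sum T_ix_i$, so that $K[[x,v,w]]=R[[y]]$. Let $F^*(x,v,y)=F(x,v,y+\sum T_ix_i)\in R[[y]]$. This is $F$ in the coordinates $x,v,y$, and $F^*|_{y=0}=G$. Let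
$$\nabla_i=D_i-x_i\partial_y\quad\text{on }R[[y]],$$
with $D_i$ coefficientwise with respect to $x,v,y$. This is a continuous derivation that kills $k$, $x$ and $v$, and $\nabla_i(y+\sum T_jx_j)=-x_i+x_i=0$. Hence
$$\nabla_iF^*=0\qquad(i=1,\dots,r). \tag{4}$$

**Step (a): $G$ is a nonzero nonunit.** This makes it sensible to factor $G$. It is a nonunit as $F$ has no constant term. If $G=0$, then $F^*=y^aH$ with $a\ge1$, $y\nmid H$, and (4) gives $0=-ax_iy^{a-1}H+y^a\nabla_iH$. So $y\mid x_iH$, which is impossible, since $y$ is prime and divides neither $x_i$ nor $H$.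

**Step (b): coprimality survives the restriction.** This will exclude multiple factors in Step (d). *If $\Phi,\Psi\in k[[x,v,w]]$ are nonzero nonunits without common irreducible factor, then no irreducible $f\in R$ divides both $\Phi^\circ$ and $\Psi^\circ$.* By Lemma 6.1 the irreducible factors of $\Phi$ and $\Psi$ stay irreducible and pairwise non-associate in the UFD $C=K[[x,v,w]]$. So $\Phi,\Psi$ are coprime in $C$ and $I=(\Phi,\Psi)C$ has height at least $2$: a height one prime containing $I$ would be generated by a common prime factor. Suppose $f$ divides $\Phi^\circ$ and $\Psi^\circ$. Let $\mathfrak Q=\ker(C\to R/fR)=(y,f)C$. It is prime, contains $I$, and has height $\dim C-\dim R/fR=2$. So $\mathfrak Q$ is minimal over $I$. Now let $D_i$ act on $C$ coefficientwise with respect to $x,v,w$. It kills $\Phi$ and $\Psi$, so $D_i(I)\subseteq I$, and $D_i(\mathfrak Q)\subseteq\mathfrak Q$ by Lemma 6.2. As $y=w-\sum T_jx_j\in\mathfrak Q$, we get $-x_i=D_iy\in\mathfrak Q$ for all $i$. Then $\mathfrak Q$ has height at least $r\ge3$, a contradiction.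

**Step (c): $G$ is not a product of two coprime nonunits.** This is the lifting argument. Suppose $G=fh$ with coprime nonunits $f,h\in R$. We construct $f_n,h_n\in R$ with $f_0=f$, $h_0=h$ such that for all $s\ge1$
$$F^*\equiv f^{(s)}h^{(s)}\pmod{y^s},\qquad f^{(s)}=\sum_{n<s}f_ny^n,\quad h^{(s)}=\sum_{n<s}h_ny^n. \tag{5}$$
For $s=1$ this is $G=fh$. Suppose (5) holds for $s$, and write $F^*\equiv f^{(s)}h^{(s)}+y^so$ mod $y^{s+1}$ with $o\in R$. Put $P=\nabla_if^{(s)}$ and $Q=\nabla_ih^{(s)}$, which lie in $R[y]$. Apply $\nabla_i$ and use (4). Since $\nabla_i$ maps $(y^{s+1})$ into $(y^s)$, and $\nabla_i(y^so)=y^sD_io-s\,x_iy^{s-1}o$, we get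
$$P\,h^{(s)}+Q\,f^{(s)}\equiv s\,x_i\,y^{s-1}o\pmod{y^s}. \tag{6}$$

*Claim.* If $P,Q\in R[y]$ and $Ph^{(s)}+Qf^{(s)}\equiv0$ mod $y^n$, then there is $\lambda\in R[y]$ with $P\equiv\lambda f^{(s)}$ and $Q\equiv-\lambda h^{(s)}$ mod $y^n$. For $n=0$ there is nothing to prove. Let $n\ge1$, and let $P_0,Q_0$ be the values at $y=0$. From $P_0h+Q_0f=0$ and coprimality, $f\mid P_0$, so $P_0=\lambda_0f$ and $Q_0=-\lambda_0h$ with $\lambda_0\in R$. Then $P-\lambda_0f^{(s)}$ and $Q+\lambda_0h^{(s)}$ are divisible by $y$ and satisfy the same congruence. Divide both by $y$; the quotients satisfy the congruence mod $y^{n-1}$, and by induction they have a common multiplier $\lambda'$. Take $\lambda=\lambda_0+y\lambda'$.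

By (6) the claim applies with $n=s-1$. So mod $y^s$ we have $P\equiv\lambda f^{(s)}+y^{s-1}p$ and $Q\equiv-\lambda h^{(s)}+y^{s-1}q'$ with $p,q'\in R$. Insert this in (6): the terms with $\lambda$ cancel, and comparing coefficients of $y^{s-1}$ gives $ph+q'f=s\,x_i\,o$. As $s$ is invertible,
$$x_i\,o\in(f,h)R\qquad(i=1,\dots,r).$$
The coprime nonunits $f,h$ form a regular sequence in the regular local ring $R$, so all associated primes of $R/(f,h)$ have height $2$. The ideal $(x_1,\dots,x_r)$ has height $r\ge3$ and lies in none of them. By prime avoidance it contains a nonzerodivisor on $R/(f,h)$, and this nonzerodivisor multiplies $o$ into $(f,h)$. So $o\in(f,h)$. Write $o=fh_s+hf_s$. Then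
$$f^{(s+1)}h^{(s+1)}\equiv f^{(s)}h^{(s)}+y^s(fh_s+hf_s)\equiv F^*\pmod{y^{s+1}},$$
which completes the induction. In the limit $F^*=\tilde f\tilde h$ with $\tilde f=\sum f_ny^n$ and $\tilde h=\sum h_ny^n$, both nonunits because $f_0=f$ and $h_0=h$ are. So $F$ is reducible in $K[[x,v,w]]$, contradicting Lemma 6.1.

**Step (d): $G$ has no multiple factor.** By (a) and (c), only one prime of $R$ up to associates divides $G$, so $G=uf^a$ with $u$ a unit, $f$ irreducible, $a\ge1$. Suppose $a\ge2$. Then $f$ divides every derivative of $G$, in particular
$$D_iG=x_i(F_w)^\circ,\qquad\partial_{x_j}G=(F_{x_j})^\circ+T_j(F_w)^\circ,\qquad\partial_{v_j}G=(F_{v_j})^\circ .$$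
As $f$ cannot divide both $x_1$ and $x_2$, the first formula gives $f\mid(F_w)^\circ$, and then the others give $f\mid(\partial F)^\circ$ for every first partial derivative $\partial F$. Let $e\ge1$ be the order of $F$. In characteristic $0$ some partial derivative of the lowest form of $F$ is nonzero, so some $\partial F$ has order exactly $e-1$. For this one $\partial F\ne0$, and $F\nmid\partial F$ since the order is smaller. If $e=1$, then $\partial F$ and $(\partial F)^\circ$ are units, but $f\mid(\partial F)^\circ$: a contradiction. If $e\ge2$, then $F$ and $\partial F$ are nonzero nonunits without common irreducible factor, while $f$ divides $F^\circ=G$ and $(\partial F)^\circ$; this contradicts (b). So $a=1$, and $G$ is irreducible. $\square$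

**Corollary 7.2.** Let $K\supseteq k$ be algebraically closed, $r\ge3$, and $T_{ij}\in K$ $(i\le r,\ j\le M)$ algebraically independent over $k$. If $F\in k[[x_1,\dots,x_r,w_1,\dots,w_M]]$ is irreducible, then $F(x,Tx)$ is irreducible in $K[[x]]$.

*Proof.* We substitute for $w_M,\dots,w_1$ in turn, enlarging the ground field each time so that it stays algebraically closed. Put $k^{(M)}=k$, and let $k^{(j-1)}$ be the algebraic closure of $k^{(j)}(T_{1j},\dots,T_{rj})$ in $K$. All $k^{(j)}$ are algebraically closed, since $K$ is. Put $F^{(M)}=F$ and $F^{(j-1)}=F^{(j)}(x,w_1,\dots,w_{j-1},\sum_iT_{ij}x_i)$. The field $k^{(j)}$ is algebraic over $k(T_{il}:l>j)$, so $T_{1j},\dots,T_{rj}$ are algebraically independent over $k^{(j)}$. Proposition 7.1 for the fields $k^{(j)}\subseteq k^{(j-1)}$, with $v=(w_1,\dots,w_{j-1})$ and $w=w_j$, shows successively that each $F^{(j-1)}$ is irreducible in $k^{(j-1)}[[x,w_1,\dots,w_{j-1}]]$. Finally $F^{(0)}=F(x,Tx)$ is irreducible in $k^{(0)}[[x]]$, hence in $K[[x]]$ by Lemma 6.1 over the ground field $k^{(0)}$. $\square$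

*Proof of Theorem 1.* Let $r,M\ge3$, let $N=rM$, and let the $T_{ij}$ be the exponentials (3) in some order. Condition (V) of Proposition 4.1 is Lemma 5.3. By Lemma 5.2 the $T_{ij}$ are algebraically independent over $k$, so (H) is Corollary 7.2, with $K$ an algebraic closure of $\operatorname{Frac}S$. Proposition 4.1 now gives everything: $\varphi$ is injective, $A$ is complete and regular with residue field $k$, the inclusion is local and qfc, and $\dim A=r+M>r+2=\dim B$ because $M\ge3$. For $5\le n<m$ take $r=n-2\ge3$ and $M=m-n+2\ge3$; then $\dim B=n$ and $\dim A=m$. $\square$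

In this example $\mathfrak m_AB=(x_1,\dots,x_r)B$ and $B/\mathfrak m_AB=k[[z,t]]$ has dimension $2$. Part 4 of Theorem 2, proved next, says that a closed fiber of dimension at most $1$ would not do.

## 8. The inequality for $\dim B\le3$ and for closed fibers of dimension at most one

Let $A\subseteq B$ be a qfc local inclusion of complete local domains over $k$. Part 1 of Theorem 2 is Proposition 3.2. Part 2 exploits it: we look for an element that is irreducible in $A$ and visibly a product in $B$. The source of such elements is $xy+\psi$, where $\psi$ is so small in $B$ that the factorization of $xy$ survives the perturbation.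

*Proof of part 2.* Let $m=\dim A$, $x,y\in\mathfrak m_A$, and
$$\mathfrak d=A\cap\mathfrak m_B(x,y)^2B\subseteq\mathfrak m_A .$$
Since $(x,y)^3B\subseteq\mathfrak m_B(x,y)^2B\subseteq(x,y)B$, we have $\sqrt{\mathfrak d}=A\cap\sqrt{(x,y)B}$. So we must show $\dim A/\mathfrak d\ge m-2$. Suppose instead that $\dim A/\mathfrak d\le m-3$; in particular $m\ge3$ and $\mathfrak d\neq0$.

**Step 1: some $xy+\psi$ with $\psi\in\mathfrak d$ is irreducible in $A$.** If all of them factored, a generic one would factor too, up to high order, and differentiating in the parameters would squeeze $\mathfrak d$ into an ideal with two generators. Let $\psi_1,\dots,\psi_\nu$ generate $\mathfrak d$, and for $t\in k^\nu$ put $F_t=xy+\sum t_i\psi_i\in\mathfrak m_A$. Suppose no $F_t$ is irreducible. Then each $F_t$ is a product of two elements of $\mathfrak m_A$ (if $F_t=0$, take $0\cdot0$).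

*A generic factorization modulo $\mathfrak m_A^N$.* Fix $N$, and let $K$ be an algebraic closure of $k(T_1,\dots,T_\nu)$ with indeterminates $T_i$. In coordinates with respect to a $k$-basis of the finite-dimensional space $\mathfrak m_A/\mathfrak m_A^N$, the equation $fh=F_t$ in $A/\mathfrak m_A^N$ with unknowns $f,h\in\mathfrak m_A/\mathfrak m_A^N$ is a finite system $p_l(t,\xi)=0$ of polynomial equations over $k$ in unknowns $\xi=(\xi_1,\xi_2,\dots)$. It is solvable over $k$ for every $t\in k^\nu$. We claim that $p_l(T,\xi)=0$ is solvable over $K$. Otherwise the Nullstellensatz gives $1=\sum_lq_l\,p_l(T,\xi)$ with $q_l\in K[\xi]$. For polynomials $q_l$ of bounded degree this is a linear system over $k(T)$ for their coefficients; being solvable over $K$, it is solvable over $k(T)$. Clearing denominators, $\delta(T)=\sum_lq_l(T,\xi)p_l(T,\xi)$ with $0\ne\delta\in k[T]$ and $q_l\in k[T,\xi]$. Choose $t\in k^\nu$ with $\delta(t)\ne0$ and insert a solution $\xi$ for this $t$: we get $\delta(t)=0$, a contradiction.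

*Lifting to a complete ring over $K$.* Write $A=k[[X]]/J$, and let $A_K=K[[X]]/JK[[X]]$ with maximal ideal $\mathfrak m_K$. Then $A_K/\mathfrak m_K^n=(A/\mathfrak m_A^n)\otimes_kK$ for all $n$; in particular the Hilbert–Samuel functions agree and $\dim A_K=m$. The solution just found lifts to $f,h\in\mathfrak m_K$ with
$$fh\equiv xy+\sum T_i\psi_i\pmod{\mathfrak m_K^N}.\tag{7}$$

*Differentiating.* Let $D_i\in\operatorname{Der}_k(K)$ with $D_iT_j=\delta_{ij}$. Acting coefficientwise on $K[[X]]$, it preserves $JK[[X]]$, which is generated by elements that it kills. So it induces a derivation of $A_K$ that kills the image of $A$ and preserves $\mathfrak m_K^N$. Applied to (7) it gives $(D_if)h+f(D_ih)\equiv\psi_i$ mod $\mathfrak m_K^N$, so $\psi_i\in(f,h)+\mathfrak m_K^N$ for all $i$. Hence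
$$\ell\big(A_K/((f,h)+\mathfrak m_K^N)\big)\le\ell\big(A_K/(\mathfrak dA_K+\mathfrak m_K^N)\big)=\ell\big(A/(\mathfrak d+\mathfrak m_A^N)\big). \tag{8}$$

*Comparing growth in $N$.* For $N\gg0$ the right side of (8) is a polynomial in $N$ of degree $\dim A/\mathfrak d\le m-3$. On the left, $f$ and $h$ depend on $N$, so we need a lower bound that does not. Put $C=A_K/(f,h)$; then $\dim C\ge m-2$. The associated graded ring of $C$ is generated in degree one over the infinite field $K$ and has dimension $\dim C$, so by graded Noether normalization it contains a polynomial ring over $K$ in $m-2$ linear forms. Counting monomials of degree less than $N$, the left side of (8) is $\ell(C/\mathfrak m_C^N)\ge\binom{N+m-3}{m-2}$, whatever $f$ and $h$ are. This is a polynomial of degree $m-2$ in $N$, so (8) fails for $N\gg0$. This contradiction proves Step 1.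

**Step 2: $xy+\psi$ is a product of two nonunits of $B$ for every $\psi\in\mathfrak d$.** Write $\psi=\alpha x^2+\beta xy+\gamma y^2$ with $\alpha,\beta,\gamma\in\mathfrak m_B$. Modulo $\mathfrak m_B$ the polynomial $\alpha s^2+(1+\beta)s+\gamma$ is $s$, with simple root $0$. By Hensel's lemma it has a root $s_0\in\mathfrak m_B$. Then
$$xy+\psi=(x-s_0y)\big(\alpha x+(1+\beta+\alpha s_0)y\big).$$
Indeed, the coefficient of $x^2$ is $\alpha$, that of $xy$ is $1+\beta+\alpha s_0-\alpha s_0=1+\beta$, and that of $y^2$ is $-s_0(1+\beta+\alpha s_0)=\gamma$. Both factors lie in $\mathfrak m_B$.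

By Step 1 some $xy+\psi$ is irreducible in $A$, by part 1 it is irreducible in $B$, and by Step 2 it is not. So $\dim A/\mathfrak d\ge m-2$. $\square$

*Proof of part 3.* Lemma 3.1 settles $\dim B\le1$, and the case $A=k$ is trivial. Let $\dim B\in\{2,3\}$ and $A\ne k$.

**Step 1: a good pair $x,y$.** We want every minimal prime $W$ of $(x,y)B$ to have a small trace quotient $A/(W\cap A)$. Choose $0\ne x\in\mathfrak m_A$. Let $P$ run through the finitely many minimal primes of $xB$ with $P\cap A\ne\mathfrak m_A$. The primes $P\cap A$ are properly contained in $\mathfrak m_A$, so by prime avoidance there is $y\in\mathfrak m_A$ outside all of them.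

**Step 2: the minimal primes of $(x,y)B$.** Let $W$ be one of them, so $1\le\operatorname{ht}W\le2$. If $\operatorname{ht}W=1$, then $W$ is minimal over $xB$ and contains $y$, so by the choice of $y$ we have $W\cap A=\mathfrak m_A$ and $\dim A/(W\cap A)=0$. If $\operatorname{ht}W=2$, then $\dim B/W\le\dim B-2\le1$, and Lemma 3.1 for $A/(W\cap A)\subseteq B/W$ gives $\dim A/(W\cap A)\le\dim B-2$: for $\dim B=2$ the ring $A/(W\cap A)$ is $k$, and for $\dim B=3$ it has dimension at most $1$. In all cases $\dim A/(W\cap A)\le\dim B-2$.

**Step 3: conclusion.** $A\cap\sqrt{(x,y)B}=\bigcap_W(A\cap W)$ is a finite intersection, so $\dim A/(A\cap\sqrt{(x,y)B})\le\dim B-2$. Part 2 gives $\dim A-2\le\dim B-2$. $\square$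

For $\dim B=4$ this argument stops in Step 2: there $\dim B/W$ can be $2$, and a complete subring of a two-dimensional complete local domain can have larger dimension, as $A_1\subset B_1$ in Section 1 shows.

*Proof of part 4.* Let $\delta=\dim B/\mathfrak m_AB$.

**Step 1: $\delta=0$.** Here $B$ turns out to be finite over $A$. Indeed, $B/\mathfrak m_AB$ is finite-dimensional over $k$, so $B$ is finite over the complete ring $A$ by the finiteness criterion, and $\dim A=\dim B$.

**Step 2: $\delta=1$.** Suppose $\dim A>\dim B$. We produce a divisor of an element of $A$ that qfc cannot bring into $A$. There are finitely many primes $\mathfrak P\supseteq\mathfrak m_AB$ with $\dim B/\mathfrak P=1$, all minimal over $\mathfrak m_AB$; there is at least one, and none is $\mathfrak m_B$. By prime avoidance choose $f\in\mathfrak m_B$ outside all of them. Then $f\ne0$. A prime containing $\mathfrak m_AB+fB$ is none of these $\mathfrak P$, so $\dim B/(\mathfrak m_AB+fB)=0$. By the finiteness criterion $B/fB$ is finite over $A$, hence finite over its subring $A/(A\cap fB)$, and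
$$\dim A/(A\cap fB)=\dim B/fB=\dim B-1<\dim A .$$
So $A\cap fB\ne0$: there is $b'\in B$ with $0\ne fb'\in A$. By qfc there is a unit $u\in B$ with $fu\in A$. Then $fu\in\mathfrak m_B\cap A=\mathfrak m_A$, so $f\in\mathfrak m_AB\subseteq\mathfrak P$, contrary to the choice of $f$. $\square$
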